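# Monge maps for the 01 cost

## The cheapest plan among those that place the most mass

Let $\mu,\nu$ be finite, compactly supported Borel measures on $\mathbb R^n$ of equal mass $M$. Let $K=\overline{B(0,1)}$ be the closed unit ball and
$$D=\{(x,y)\in\mathbb R^n\times\mathbb R^n:\ y-x\in K\}.$$
Write $p_1,p_2$ for the two projections of $\mathbb R^n\times\mathbb R^n$, and $p_i\gamma$ for the $i$-th marginal of a measure $\gamma$ on the product. Let $G$ be the set of Borel measures $\gamma\ge 0$ on $\mathbb R^n\times\mathbb R^n$ with
$$p_1\gamma\le\mu,\qquad p_2\gamma\le\nu,\qquad \gamma(D^c)=0 .$$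
An element of $G$ is a *partial plan*: it moves some of the mass of $\mu$ onto some of the mass of $\nu$, never farther than distance $1$, and leaves the rest alone.

The object on which everything turns is chosen in two rounds. First let $m$ be the largest mass of an element of $G$. Then, among the elements of $G$ of mass $m$, let $\gamma$ be one that minimizes $\int|x-y|^2\,d\gamma$. Put
$$\mu_0=p_1\gamma,\qquad \nu_0=p_2\gamma,\qquad \rho=\mu-\mu_0\ge0,\qquad \Gamma=\operatorname{spt}\gamma,\qquad R=\operatorname{spt}\rho .$$
The measure $\rho$ is the leftover mass of $\mu$. The second round charges only the mass that $\gamma$ moves; the leftover is not charged at all. This detail will matter.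

**What $\gamma$ is for.** The 01 cost is
$$c_{01}(x,y)=\begin{cases}1&|x-y|>1,\\0&|x-y|\le1,\end{cases}\qquad\text{so } c_{01}=1_{D^c}.$$
You pay $1$ per unit of mass that travels farther than $1$, and nothing otherwise. A *transport plan* is a Borel measure $\pi$ on $\mathbb R^n\times\mathbb R^n$ with marginals $\mu$ and $\nu$; the set of these is $\Pi(\mu,\nu)$. A plan may split the mass at a point $x$ among many targets. A plan of the form $(Id\times T)_\#\mu$, with $T$ Borel and $T_\#\mu=\nu$, splits nothing. A conjecture taken from "Some Results In The Theory Of" says that, when $\mu$ is absolutely continuous, some plan minimizing $\int c_{01}\,d\pi$ has this unsplit form. It is true.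

**Theorem 1.** Let $\mu,\nu$ be finite compactly supported Borel measures of equal mass on $\mathbb R^n$, with $\mu\ll\mathcal L^n$. Then there is a Borel map $T$ with $T_\#\mu=\nu$ such that $(Id\times T)_\#\mu$ minimizes $\int c_{01}\,d\pi$ over $\Pi(\mu,\nu)$.

**Existence of $m$ and $\gamma$.** All $\gamma\in G$ live on the compact set $\operatorname{spt}\mu\times\operatorname{spt}\nu$ and have mass at most $M$, so $G$ is relatively compact for weak convergence. It is also weakly closed. The inequality $p_1\gamma\le\mu$ means $\int\varphi(x)\,d\gamma\le\int\varphi\,d\mu$ for all continuous $\varphi\ge0$, and likewise for $p_2$; and $D^c$ is open, so $\gamma_k\to\gamma$ gives $\gamma(D^c)\le\liminf\gamma_k(D^c)=0$. Hence $G$ is weakly compact. Mass is weakly continuous on $G$, so the maximum $m$ exists. The elements of mass $m$ form a nonempty weakly compact set, on which $\int|x-y|^2\,d\gamma$ is continuous (only a compact set of $(x,y)$ matters). So a minimizer $\gamma$ exists.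

**The number to reach.** If $\pi\in\Pi(\mu,\nu)$ then $\pi|_D\in G$, so $\pi(D)\le m$ and
$$\int c_{01}\,d\pi=M-\pi(D)\ \ge\ M-m. \tag{1}$$
So Theorem 1 follows once we find a Borel $T$ with
$$T_\#\mu=\nu\qquad\text{and}\qquad \mu\{x:\ T(x)-x\notin K\}\le M-m. \tag{2}$$

## Vocabulary and recalled facts

The push-forward is $T_\#\mu(C)=\mu(T^{-1}(C))$. The restriction of a measure $\alpha$ to a Borel set $E$ is $\alpha|_E$. The support $\operatorname{spt}\alpha$ is the smallest closed set of full measure; every open neighborhood of a point of $\operatorname{spt}\alpha$ has positive measure. $B(a,r)$ is an open ball. A finite Borel measure on $\mathbb R^n$ is *atomless* if no point has positive mass; every $\mu\ll\mathcal L^n$ is atomless. Some such assumption is needed: with $\mu=\delta_0$ and $\nu=\frac12\delta_{-1/2}+\frac12\delta_{1/2}$ there is no map with $T_\#\mu=\nu$ at all.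

Two facts are used for a finite atomless Borel measure $\alpha$ on $\mathbb R^n$.

* **(F1)** For Borel $A$ and $0\le t\le\alpha(A)$ there is a Borel $A'\subset A$ with $\alpha(A')=t$ (Sierpiński).
* **(F2)** For every Borel measure $\beta$ on $\mathbb R^n$ of the same mass there is a Borel map $T$ with $T_\#\alpha=\beta$. After normalization, $\alpha$ is isomorphic to Lebesgue measure on $[0,1]$ (Kechris, *Classical Descriptive Set Theory*, Thm 17.41), and every Borel probability on a Polish space is a Borel image of Lebesgue measure on $[0,1]$. If the mass is $0$, any Borel map will do.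

A point $x$ is a *density point* of a Borel set $E$ if $\mathcal L^n(E\cap B(x,r))/\mathcal L^n(B(x,r))\to1$ as $r\downarrow0$. By Lebesgue's theorem, almost every point of $E$ is a density point of $E$. The exceptional set is Borel, since $\mathcal L^n(E\cap B(x,r))$ is continuous in $(x,r)$ and the limit may be taken along rational $r$.

About $K$ the proof of Theorem 1 uses only two properties.

* **(K1)** $K$ is compact and convex, and $B(0,\delta)\subset K$ for some $\delta>0$ (here $\delta=1$).
* **(K2)** The midpoint of two distinct points of $K$ lies in $\operatorname{int}K$.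

For the ball, (K2) is the identity $|\frac{k+k'}2|^2=\frac12|k|^2+\frac12|k'|^2-\frac14|k-k'|^2<1$. We also use this consequence of convexity:
$$k\in K,\ k'\in\operatorname{int}K,\ 0<t\le1\ \Longrightarrow\ (1-t)k+tk'\in\operatorname{int}K. \tag{3}$$
Indeed, if $B(k',\varepsilon)\subset K$, then $K$ contains $(1-t)k+tB(k',\varepsilon)=B((1-t)k+tk',t\varepsilon)$.

## Three pairs of measures on the line

**Example 1.** Let $\mu=\nu=\mathcal L^1|_{[0,1]}$. Any two points of $[0,1]$ are at distance at most $1$, so every plan has cost $0$. The product $\mu\otimes\nu$ is optimal and splits every point as much as possible. So optimality for $c_{01}$ by itself says nothing about splitting, and a secondary criterion has to select a good plan.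

**Example 2.** Let $\mu=\mathcal L^1|_{[0,1]}$ and $\nu=\frac12\mathcal L^1|_{[0,1]}+\frac12\delta_{10}$. The mass at $10$ is out of reach, so $m\le\frac12$, and leaving $\frac12\mathcal L^1|_{[0,1]}$ in place shows $m=\frac12$. This plan has quadratic cost $0$, so it is our $\gamma$, with $\mu_0=\rho=\frac12\mathcal L^1|_{[0,1]}$. Here $\gamma$ sits on the graph of the identity, yet sending $\rho$ to $10$ produces a plan in which every $x$ is split between $x$ and $10$. The plan $\gamma$ and the leftover compete for the same points. The splitting can be repaired: $T(x)=2x$ on $[0,\frac12)$ and $T(x)=10$ on $[\frac12,1]$ satisfies $T_\#\mu=\nu$, $|T(x)-x|\le1$ on $[0,\frac12)$, and has cost $\frac12=M-m$.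

**Example 3 (the natural secondary criterion, and how it fails).** The first thing to try is to minimize $\int|x-y|^2\,d\pi$ among *all* $c_{01}$-optimal full plans $\pi$, since the quadratic cost is the standard device for producing maps. Take
$$\mu=\mathcal L^1|_{[0,1]},\qquad \nu=\tfrac12\mathcal L^1|_{[1,2]}+\tfrac12\delta_{10}.$$
Half of the mass must go to $10$ and pays $1$. Hence every plan costs at least $\frac12$, with equality exactly when $y\le x+1$ for $\pi$-a.e. $(x,y)$ with $y\in[1,2]$. Plans with equality exist, for instance sending half of the mass at each $x$ to $x+1$ and half to $10$. Minimizing $\int|x-y|^2\,d\pi$ is the same as maximizing $\int xy\,d\pi$. Let $q$ be the integral of $x$ over the part of $\pi$ with $y\in[1,2]$. The part going to $10$ contributes $10(\frac12-q)$. On the other part $0\le x-(y-1)$ and $y\le2$, so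
$$q\ \ge\int_1^2\tfrac12(y-1)\,dy=\tfrac14,\qquad \int_{y\in[1,2]}xy\,d\pi\ \le\ \int_1^2\tfrac12(y-1)y\,dy+2\big(q-\tfrac14\big).$$
Altogether $\int xy\,d\pi\le c-8(q-\frac14)$ for the constant $c=\frac52+\int_1^2\frac12(y-1)y\,dy$, and the value $c$ is attained when $q=\frac14$. But $q=\frac14$ forces $x=y-1$ almost everywhere on the near part. So the minimizer is unique: each $x$ sends half of its mass to $x+1$ and half to $10$. It is not a map.

What went wrong is that the far target $10$ pulls the rightmost mass toward itself and presses the near part against the constraint. Now compute $\gamma$ for the same data. Here $m=\frac12$ and $\nu_0=\frac12\mathcal L^1|_{[1,2]}$. For fixed marginals on the line the monotone coupling has the least quadratic cost. If $X(p)$, $0<p<\frac12$, is the quantile function of $\mu_0\le\mathcal L^1|_{[0,1]}$, then the mass $\frac12-p$ lying to the right of level $p$ must fit into $[X(p),1]$, so $X(p)\le\frac12+p$. The quantile function of $\nu_0$ is $1+2p\ge X(p)$. The cost $\int_0^{1/2}(1+2p-X(p))^2\,dp$ is therefore at least its value for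 $X(p)=\frac12+p$. That choice is admissible, because $1+2p-(\frac12+p)=\frac12+p\le1$. So $\gamma$ moves $\mathcal L^1|_{[1/2,1]}$ by $x\mapsto2x$, and $T(x)=2x$ on $[\frac12,1]$, $T(x)=10$ on $[0,\frac12)$ is an optimal map. Not charging the leftover repaired the example.

For general $\mu,\nu$ three things remain to be shown: $\gamma$ lives on a graph; where $\gamma$ and $\rho$ share points, $\gamma$ moves nothing, as in Example 2; and shared points can always be redistributed as in Example 2.

## Approaching a point of $\Gamma$ from a prescribed direction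

Suppose $x$ has two images $y_0\neq y_1$ under $\Gamma$, and put $w_i=y_i-x\in K$. The usual quadratic argument picks a pair $(x',y')\in\Gamma$ near $(x,y_1)$ with $(x'-x)\cdot(y_1-y_0)<0$ and swaps targets. Here the swap must also stay inside $D$, and that restricts the choice of $x'$: if $|w_0|=1$, $x'\ne x$ and $(x'-x)\cdot w_0\le0$, then
$$|y_0-x'|^2=|w_0-(x'-x)|^2=1-2(x'-x)\cdot w_0+|x'-x|^2>1,$$
and the swapped pair $(x',y_0)$ leaves $D$. This is where the unconstrained argument stops.

The way past it is to take $x'-x\approx sd$ with $d=w_0-w_1$. The swapped displacements are then approximately $w_0-sd$ and $w_1+sd$: both points slide along the segment $[w_0,w_1]$ toward its midpoint, which by (K2) is interior to $K$ and so leaves room for errors. The cost condition holds too, since $sd\cdot(y_1-y_0)=-s|d|^2<0$. So we need points of $\Gamma$ whose first coordinates approach $x$ from a prescribed direction. For $d\ne0$ and $\eta,s_0>0$ put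
$$C(x;d,\eta,s_0)=\{x+su:\ 0<s<s_0,\ |u-d|<\eta\}.$$
For $n=1$, $d>0$ and $\eta<d$ this is the interval $(x,x+s_0(d+\eta))$, a one-sided neighborhood of $x$.

Since $D^c$ is open and $\gamma(D^c)=0$, we have $\Gamma\subset D$. Both $\Gamma$ and $R$ are compact.

**Lemma 1.** There is a Borel set $N$ with $\mu(N)=0$ such that for all $x\notin N$ and all $d\ne0$, $\eta,s_0,r>0$:

(a) if $(x,y)\in\Gamma$, there is $(x',y')\in\Gamma$ with $x'\in C(x;d,\eta,s_0)$ and $|y'-y|<r$;

(b) if $x\in R$, then $R\cap C(x;d,\eta,s_0)\neq\emptyset$.

*Proof.* Let $B_1,B_2,\dots$ enumerate the closed balls with rational centers and positive rational radii. Put $E_k=p_1(\Gamma\cap(\mathbb R^n\times B_k))$ for $k\ge1$ and $E_0=R$; these sets are compact. Let $N$ be the union over $k\ge0$ of the sets of points of $E_k$ that are not density points of $E_k$. Then $N$ is Borel and Lebesgue-null, so $\mu(N)=0$.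

Let $x$ be a density point of a set $E$. The ball $B(x+sd,\eta s)$ lies in $B(x,(|d|+\eta)s)$ and occupies the fixed fraction $(\eta/(|d|+\eta))^n$ of it. If $E$ missed $B(x+sd,\eta s)$ for arbitrarily small $s$, the density of $E$ at $x$ could not be $1$. So $E$ meets $B(x+sd,\eta s)$ for all small $s>0$, and for $0<s<s_0$ this ball is contained in $C(x;d,\eta,s_0)$, because $x+sd+v=x+s(d+v/s)$.

With $E=E_0=R$ this gives (b). For (a), choose $k$ with $y\in B_k\subset B(y,r)$. Then $x\in E_k\setminus N$ is a density point of $E_k$, so there is $x'\in E_k\cap C(x;d,\eta,s_0)$. By definition of $E_k$ there is $y'\in B_k$ with $(x',y')\in\Gamma$, and $|y'-y|<r$. $\square$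

## Two images slide toward their midpoint

**Claim 1.** If $x\notin N$ and $(x,y_0),(x,y_1)\in\Gamma$, then $y_0=y_1$.

*Proof.* Suppose $y_0\neq y_1$. Put $w_i=y_i-x\in K$, $d=w_0-w_1=y_0-y_1\ne0$ and $b=\frac12(w_0+w_1)$.

**Step 1: choose a partner for the swap.** The aim is a second pair $(x',y')\in\Gamma$ whose swap with $(x,y_0)$ stays in $D$ and lowers the cost. By (K2) there is $\kappa>0$ with $B(b,\kappa)\subset\operatorname{int}K$. Choose $\eta,r,s_0>0$ so small that $\eta<|d|$, $s_0<\frac12$,
$$r+s_0(|d|+\eta)+\tfrac\eta2<\kappa,\qquad -|d|^2+\eta|d|+(|d|+\eta)r<0. \tag{4}$$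
Lemma 1(a) at $(x,y_1)$ gives $(x',y')\in\Gamma$ with $x'=x+su$, $0<s<s_0$, $|u-d|<\eta$, $|y'-y_1|<r$. Since $|u|\ge|d|-\eta>0$, we have $x'\ne x$. Let $w'=y'-x'\in K$. From $w'-w_1=(y'-y_1)-su$ we get $|w'-w_1|<r+s_0(|d|+\eta)$.

**Step 2: check the swap.** We verify that both swapped pairs have displacement in $\operatorname{int}K$ and that the cost drops. First,
$$y_0-x'=w_0-su=(1-2s)w_0+2s\big(w_0-\tfrac u2\big),\qquad w_0-\tfrac u2=b+\tfrac{d-u}2\in B(b,\kappa),$$
using $w_0-\frac d2=b$ and $\frac\eta2<\kappa$. As $0<2s<1$, (3) gives $y_0-x'\in\operatorname{int}K$. Second,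
$$y'-x=w'+su=(1-2s)w'+2s\big(w'+\tfrac u2\big),\qquad w'+\tfrac u2=b+(w'-w_1)+\tfrac{u-d}2\in B(b,\kappa),$$
using $w_1+\frac d2=b$ and (4). So $y'-x\in\operatorname{int}K$ by (3). Third, $y'-y_0=-d+(y'-y_1)$, and $-u\cdot d=-|d|^2-(u-d)\cdot d\le-|d|^2+\eta|d|$, so
$$(x'-x)\cdot(y'-y_0)=s\,u\cdot\big(-d+(y'-y_1)\big)\le s\big(-|d|^2+\eta|d|+(|d|+\eta)r\big)<0.$$

**Step 3: pass from points to mass.** Two points of a support carry no mass in general, so we swap small neighborhoods. The three properties just verified are open conditions, so there are open neighborhoods $U_0\ni x$, $V_0\ni y_0$, $U_1\ni x'$, $V_1\ni y'$ with $U_0\cap U_1=\emptyset$ such that for all $(a,c)\in U_0\times V_0$ and $(a',c')\in U_1\times V_1$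
$$c-a'\in K,\qquad c'-a\in K,\qquad (a'-a)\cdot(c'-c)<0. \tag{5}$$
Both $(x,y_0)$ and $(x',y')$ lie in $\Gamma=\operatorname{spt}\gamma$, so $t:=\min_{i=0,1}\gamma(U_i\times V_i)>0$. Let
$$\gamma_i=\frac{t}{\gamma(U_i\times V_i)}\,\gamma|_{U_i\times V_i}.$$
Each $\gamma_i$ has mass $t$, and $\gamma_0+\gamma_1\le\gamma$ because the two product sets are disjoint. Define
$$\tilde\gamma=\gamma-\gamma_0-\gamma_1+\tfrac1t\big(p_1\gamma_0\otimes p_2\gamma_1+p_1\gamma_1\otimes p_2\gamma_0\big).$$
Then $\tilde\gamma\ge0$. The first marginal of the bracket divided by $t$ is $p_1\gamma_0+p_1\gamma_1$, the second is $p_2\gamma_1+p_2\gamma_0$, so $\tilde\gamma$ has the same marginals as $\gamma$. By (5) the new terms live on $D$. So $\tilde\gamma\in G$ and it has mass $m$.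

**Step 4: compare costs.** We contradict the minimality of $\gamma$. Each $\gamma_i$ has mass $t$, so
$$\int|x-y|^2d\tilde\gamma-\int|x-y|^2d\gamma=\frac1t\iint\big[|a-c'|^2+|a'-c|^2-|a-c|^2-|a'-c'|^2\big]\,d\gamma_0(a,c)\,d\gamma_1(a',c').$$
The squares of $a,a',c,c'$ cancel, and the bracket equals $-2a\cdot c'-2a'\cdot c+2a\cdot c+2a'\cdot c'=2(a'-a)\cdot(c'-c)$, which is negative by (5). So $\tilde\gamma$ is strictly cheaper than $\gamma$, a contradiction. $\square$

## Points shared with the leftover do not move

**Claim 2.** If $x\notin N$, $x\in R$ and $(x,y)\in\Gamma$, then $y=x$.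

The reason: leftover mass lies near $x$ in every direction, in particular on the side of $y$. If $y\neq x$, replace a bit of the mass that travels to $y$ by leftover mass that is closer to $y$. This is legitimate because leftover mass is not charged.

*Proof.* Suppose $w=y-x\ne0$; note $w\in K$.

**Step 1: find closer leftover mass.** Let $0<\eta<\min(\delta,|w|)$. Lemma 1(b) with $d=w$, $s_0=1$ gives $x'=x+su\in R$ with $0<s<1$ and $|u-w|<\eta$. Then
$$y-x'=w-su=(1-s)w+s(w-u)\in\operatorname{int}K$$
by (3), since $|w-u|<\delta$ puts $w-u$ in $B(0,\delta)\subset\operatorname{int}K$. Also $|y-x'|\le(1-s)|w|+s\eta<|w|$.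

**Step 2: replace mass.** By continuity there are open $U_0\ni x$, $V_0\ni y$, $U_1\ni x'$ such that $c-a'\in K$ and $|c-a'|<|c-a|$ for all $(a,c)\in U_0\times V_0$, $a'\in U_1$. Since $(x,y)\in\operatorname{spt}\gamma$ and $x'\in\operatorname{spt}\rho$, the number $t=\min(\gamma(U_0\times V_0),\rho(U_1))$ is positive. Let
$$\gamma_0=\frac t{\gamma(U_0\times V_0)}\,\gamma|_{U_0\times V_0},\qquad \rho_1=\frac t{\rho(U_1)}\,\rho|_{U_1},\qquad \tilde\gamma=\gamma-\gamma_0+\tfrac1t\,\rho_1\otimes p_2\gamma_0 .$$
Then $\tilde\gamma\ge0$, $p_2\tilde\gamma=\nu_0-p_2\gamma_0+p_2\gamma_0=\nu_0\le\nu$, and $p_1\tilde\gamma=\mu_0-p_1\gamma_0+\rho_1\le\mu_0+\rho=\mu$. The mass is $m$, and $\tilde\gamma(D^c)=0$. So $\tilde\gamma$ competes with $\gamma$. Its quadratic cost minus that of $\gamma$ is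
$$\frac1t\iint\big[|c-a'|^2-|c-a|^2\big]\,d\rho_1(a')\,d\gamma_0(a,c)<0,$$
contradicting minimality. $\square$

## Assembling the map of Theorem 1

**Step 1: read off a map from $\gamma$.** The aim is to write $\gamma=(Id\times T_0)_\#\mu_0$ with $T_0$ Borel. Let $P'=p_1(\Gamma)\setminus N$, a Borel set since $p_1(\Gamma)$ is compact. By Claim 1, $\Gamma\cap(P'\times\mathbb R^n)$ is the graph of a map $T_0:P'\to\mathbb R^n$. For closed $C$,
$$T_0^{-1}(C)=P'\cap p_1(\Gamma\cap(\mathbb R^n\times C)),$$
which is $P'$ intersected with a compact set; so $T_0$ is Borel. Since $\gamma$ lives on $\Gamma$ and $\mu_0(N)\le\mu(N)=0$, $\mu_0$ is concentrated on $P'$ and $\gamma=(Id\times T_0)_\#\mu_0$. Put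
$$A=P'\setminus R,\qquad S=P'\cap R .$$

**Step 2: the points that belong to $\gamma$ alone.** On $A$ we may use $T_0$ itself. Indeed $\rho(A)=0$, so $\mu|_A=\mu_0|_A$, and
$$(T_0)_\#(\mu|_A)=p_2(\gamma|_{A\times\mathbb R^n}),\qquad T_0(x)-x\in K\quad(x\in A).$$

**Step 3: the shared points.** On $S$ the plan $\gamma$ is the identity by Claim 2, so $p_2(\gamma|_{S\times\mathbb R^n})=\mu_0|_S$. We must produce $\mu_0|_S$ from a subset of $S$ of the right $\mu$-mass with short displacements, as in Example 2. Partition $\mathbb R^n$ into countably many half-open cubes $Q_i$ of diameter less than $\delta$. Since $\mu_0\le\mu$ and $\mu$ is atomless, (F1) gives Borel sets $A_i\subset S\cap Q_i$ with $\mu(A_i)=\mu_0(S\cap Q_i)$. By (F2) there are Borel $T_i$ with $(T_i)_\#(\mu|_{A_i})=\mu_0|_{S\cap Q_i}$. For $\mu$-a.e. $x\in A_i$ both $x$ and $T_i(x)$ lie in $Q_i$, so $|T_i(x)-x|<\delta$ and $T_i(x)-x\in K$.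

**Step 4: the rest.** What remains of $\mu$ must be sent to what remains of $\nu$, at any distance. Let $B=\mathbb R^n\setminus(A\cup\bigcup_iA_i)$. Since $\mu_0$ is concentrated on $A\cup S$,
$$\mu(B)=M-\mu_0(A)-\sum_i\mu_0(S\cap Q_i)=M-\mu_0(A)-\mu_0(S)=M-m=(\nu-\nu_0)(\mathbb R^n).$$
By (F2) there is a Borel $T_\infty$ with $(T_\infty)_\#(\mu|_B)=\nu-\nu_0$.

**Step 5: glue.** We check (2). The sets $A,A_1,A_2,\dots,B$ are disjoint and cover $\mathbb R^n$. Let $T=T_0$ on $A$, $T=T_i$ on $A_i$, $T=T_\infty$ on $B$; this is Borel. Then
$$T_\#\mu=p_2(\gamma|_{A\times\mathbb R^n})+\mu_0|_S+(\nu-\nu_0)=p_2(\gamma|_{A\times\mathbb R^n})+p_2(\gamma|_{S\times\mathbb R^n})+(\nu-\nu_0)=\nu_0+(\nu-\nu_0)=\nu,$$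
and $T(x)-x\in K$ for $\mu$-a.e. $x\notin B$, so $\mu\{T(x)-x\notin K\}\le\mu(B)=M-m$. This is (2), and by (1) the plan $(Id\times T)_\#\mu$ is a minimizer. Theorem 1 is proved. $\blacksquare$

## Other convex sets, weaker assumptions on $\mu$, and limits

For compact convex $K\ne\emptyset$ let $c_K(x,y)=0$ if $y-x\in K$ and $c_K(x,y)=1$ otherwise. Say that *Monge holds* for $(K,\mu,\nu)$ if some minimizer of $\int c_K\,d\pi$ over $\Pi(\mu,\nu)$ has the form $(Id\times T)_\#\mu$ with $T$ Borel. From here on the measures are finite Borel measures of equal mass $M$; compact supports are not required.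

**Definition (Lipschitz graph).** A set $\{z+g(z)e:\ z\in e^\perp\}$ with $|e|=1$ and $g:e^\perp\to\mathbb R$ Lipschitz. For $n=1$ this is a single point. A hyperplane is an example ($g$ constant). For $n=1$, "vanishes on every Lipschitz graph" means "has no atoms"; the Cantor measure satisfies this without being absolutely continuous.

**Definition (face).** A face of a convex set $F$ is a nonempty convex subset $F'\subset F$ such that, whenever $p,q\in F$ and $(1-t)p+tq\in F'$ for some $0<t<1$, both $p$ and $q$ lie in $F'$. It is proper if $F'\neq F$. A square has nine faces: itself, four edges, four vertices. The faces of a closed disc are the disc and its boundary points. Recall that faces of a compact convex set are closed, a proper face has strictly smaller dimension, a face of a face of $F$ is a face of $F$, distinct faces have disjoint relative interiors, and $F\cap H$ is a face of $F$ for every supporting hyperplane $H$ of $F$.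

*Strictly convex* means (K2) for a compact convex set with nonempty interior.

**Theorem 2.** Let $K$ be compact and strictly convex with nonempty interior (e.g. the Euclidean ball), and let $\mu$ vanish on every Lipschitz graph. Then Monge holds for every $\nu$. In particular, for $n=1$ and $c_{01}$ it suffices that $\mu$ has no atoms.

**Theorem 3.** Let $\mu\ll\mathcal L^n$, let $\nu$ be arbitrary, and let $K$ be compact convex with $\dim K\ge1$ and at most countably many faces of dimension $\ge1$ (e.g. any polytope that is not a point, such as the balls of $\ell^1$ and $\ell^\infty$; any strictly convex body; any compact convex set of dimension $1$ or $2$). Then Monge holds.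

**Proposition 4.**
(i) If $K=\{w\}$, Monge fails for some compactly supported $\mu,\nu\ll\mathcal L^n$.
(ii) For $n\ge2$ and $c_{01}$, "$\mu$ atomless" does not suffice.

**Corollary 5.** For $n\le2$ and compact convex $K\neq\emptyset$: Monge holds for all $\mu\ll\mathcal L^n$ and all $\nu$ if and only if $K$ is not a single point.

*Proof of Corollary 5 from Theorem 3 and Proposition 4.* "Only if" is Proposition 4(i). For "if", suppose $K$ is not a point. If $\dim K=1$, the only face of dimension $\ge1$ is $K$. If $\dim K=2$, the faces of dimension $\ge1$ are $K$ and its edges. Edges lie in the boundary curve, which has finite length, and distinct edges have disjoint relative interiors; so only finitely many are longer than $1/k$ for each $k$, and there are at most countably many in all. Theorem 3 applies. $\square$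

For $n\ge3$ and convex bodies with uncountably many faces of dimension $\ge1$ (e.g. a circular cone in $\mathbb R^3$), what follows does not settle whether Monge holds.

## Two computations where no optimal map exists

*Proof of Proposition 4.* (i) Let $\mu=\mathcal L^n|_{[0,1]^n}$ and let $\nu$ have density $\frac12$ on $w+[0,1]^n$ and on $w+2e_1+[0,1]^n$. These two cubes are disjoint. Sending half of the mass at each $x$ to $x+w$ and half to $x+w+2e_1$ is a plan of cost $\frac12$. Now let $T_\#\mu=\nu$ and $Z=\{x\in[0,1]^n:\ T(x)=x+w\}$. Then $T_\#(\mu|_Z)\le\nu$, that is, the translate by $w$ of $\mu|_Z$ is at most $\nu$. On $w+[0,1]^n$ the density of $\nu$ is $\frac12$, so $1_Z\le\frac12$ a.e. on $[0,1]^n$, hence $\mathcal L^n(Z)=0$. Every map costs $1$, and none is optimal.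

(ii) Let $Q=[0,1]^{n-1}$, $\mu=\mathcal H^{n-1}|_{Q\times\{0\}}$ and $\nu=\frac12\mathcal H^{n-1}|_{Q\times\{1\}}+\frac12\mathcal H^{n-1}|_{Q\times\{-1\}}$. Since $n\ge2$, $\mu$ is atomless. Splitting each $x$ evenly between $x+e_n$ and $x-e_n$ costs $0$. A map of cost $0$ with $T_\#\mu=\nu$ satisfies $|T(x)-x|\le1$ and $T(x)\in Q\times\{\pm1\}$ a.e., so $T(x)=x+e_n$ or $T(x)=x-e_n$ a.e. With $Z=\{T(x)=x+e_n\}$, the part of $T_\#\mu$ on $Q\times\{1\}$ has density $1_Z(\cdot-e_n)$ with respect to $\mathcal H^{n-1}$. This takes only the values $0$ and $1$, so it is not $\frac12$. No optimal map exists. $\square$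

## Cones and Lipschitz graphs: proof of Theorem 2

**Step 1: normalize.** To use the earlier arguments we need (K1) and (K2). Pick $k_0\in\operatorname{int}K$; replace $K$ by $K-k_0$ and $\nu$ by its translate by $-k_0$. The cost of $(x,y)$ for $K$ equals the cost of $(x,y-k_0)$ for $K-k_0$, so a solution $T$ of the new problem gives the solution $T+k_0$ of the old one. So we may assume $0\in\operatorname{int}K$, and then (K1) and (K2) hold. Define $D$ and $G$ as before with the new $K$; (1) holds with $c_K$ in place of $c_{01}$, by the same computation.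

**Step 2: existence without compact supports.** We recover $m$ and $\gamma$. Given $\varepsilon>0$, choose compact $C_1,C_2$ with $\mu(C_1^c)<\varepsilon$, $\nu(C_2^c)<\varepsilon$. Every $\gamma\in G$ then satisfies $\gamma((C_1\times C_2)^c)\le2\varepsilon$, because its marginals are at most $\mu$ and $\nu$. So $G$ is tight with masses at most $M$, and by Prokhorov's theorem it is relatively compact for convergence against bounded continuous functions. It is closed by the previous argument, with bounded continuous test functions. Mass is weakly continuous (test with $1$). With $r_K=\max_{k\in K}|k|$, we have $\int|x-y|^2d\gamma=\int\min(|x-y|^2,r_K^2)\,d\gamma$ for $\gamma\in G$, which is weakly continuous. So $m$ and $\gamma$ exist, and $\mu_0,\nu_0,\rho,\Gamma,R$ are defined as before; $\Gamma$ and $R$ are closed and $\Gamma\subset D$.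

**Step 3: measurability.** We check that the sets used before are still Borel. If $C$ is compact, then $\Gamma\cap(\mathbb R^n\times C)$ is closed, and bounded because $y\in C$ and $y-x\in K$ bound $x$; so its projection $p_1(\Gamma\cap(\mathbb R^n\times C))$ is compact. Hence the sets $E_k$, $k\ge1$, of Lemma 1 are compact, and $E_0=R$ is closed. A closed $C$ is a countable union of compact sets, so $p_1(\Gamma\cap(\mathbb R^n\times C))$ is $\sigma$-compact, hence Borel; in particular $p_1(\Gamma)$ is. So $P'$ and $T_0$ in the assembly are Borel.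

**Step 4: atomlessness.** (F1) and (F2) were applied to $\mu$ and its restrictions. They remain available, since every point lies in a Lipschitz graph and so has $\mu$-measure zero.

**Step 5: Lemma 1 without absolute continuity.** Density points are no longer available, and a covering argument replaces them.

*Covering claim.* Let $E$ be closed, $d\neq0$, $0<\eta<|d|$, $s_0>0$. Then $Z=\{x\in E:\ E\cap C(x;d,\eta,s_0)=\emptyset\}$ is covered by countably many Lipschitz graphs.

Let $e=d/|d|$ and $\sigma=s_0|d|$. Choose $\theta\in(0,\frac\pi2)$ such that $|f|=1$ and $f\cdot e\ge\cos\theta$ imply $|d||f-e|<\eta$; this is possible as $|f-e|^2=2-2f\cdot e$. If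
$$0<|v|<\sigma\quad\text{and}\quad v\cdot e\ge\cos\theta\,|v|, \tag{6}$$
then with $s=|v|/|d|<s_0$ and $u=v/s$ we get $|u-d|=|d|\,\big|\frac v{|v|}-e\big|<\eta$, so $x+v\in C(x;d,\eta,s_0)$ for every $x$. Split $Z$ into countably many pieces $Z'$ of diameter less than $\sigma$. Let $x,x'\in Z'$ be distinct and $v=x'-x$. If $v$ satisfied (6), then $x'\in E\cap C(x;d,\eta,s_0)$, contradicting $x\in Z$. If $-v$ satisfied (6), then $x\in E\cap C(x';d,\eta,s_0)$, contradicting $x'\in Z$. So $|v\cdot e|<\cos\theta\,|v|$. Write $v^\perp=v-(v\cdot e)e$. Squaring and using $|v|^2=|v\cdot e|^2+|v^\perp|^2$ gives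
$$|v\cdot e|<\cot\theta\,|v^\perp|.$$
In particular $v^\perp\ne0$, so the orthogonal projection onto $e^\perp$ is injective on $Z'$, and $Z'$ is the graph of a $\cot\theta$-Lipschitz function over a subset of $e^\perp$. By McShane's extension theorem the function extends to all of $e^\perp$. (For $n=1$, $v^\perp=0$ always, so $Z'$ has at most one point.) This proves the covering claim.

*Lemma 1.* Let $N$ be the union of the countably many Lipschitz graphs obtained for $E=E_k$ ($k\ge0$) and rational $d\in\mathbb Q^n\setminus\{0\}$, $\eta,s_0$ with $0<\eta<|d|$. Lipschitz graphs are closed, so $N$ is Borel, and $\mu(N)=0$. Given arbitrary $d\neq0$, $\eta,s_0>0$, choose rational $d'\ne0$ with $|d'-d|<\frac\eta2$, rational $0<\eta'<\min(\frac\eta2,|d'|)$ and rational $0<s_0'<s_0$; then $C(x;d',\eta',s_0')\subset C(x;d,\eta,s_0)$. So for $x\in E_k\setminus N$ the set $E_k$ meets $C(x;d,\eta,s_0)$ for all $d,\eta,s_0$. With $k=0$ this is (b). For (a) choose $k$ with $y\in B_k\subset B(y,r)$; then $x\in E_k\setminus N$, and any $x'\in E_k\cap C(x;d,\eta,s_0)$ has a $y'\in B_k$ with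 $(x',y')\in\Gamma$ and $|y'-y|<r$.

**Step 6: conclude.** The proofs of Claims 1 and 2 used only Lemma 1, (K1), (K2), (3), the inclusion $\Gamma\subset D$ and the minimality of $\gamma$. The assembly used in addition $\mu(N)=0$, the measurability of Step 3, and (F1), (F2). All of these hold now, so the construction gives $T$ with (2), and Monge holds. The last sentence of Theorem 2 is the case $n=1$, $K=[-1,1]$, where Lipschitz graphs are points. $\blacksquare$

## Cyclical monotonicity and density along a subspace

Claim 1 needs (K2): if $w_0,w_1$ lie on a common edge of a square, the midpoint is a boundary point, and the small error in the direction $u$ may push displacements out of $K$. For Theorem 3 two changes are made. We move only inside affine subspaces parallel to a face, and we swap along longer cycles. Two tools are needed.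

**Definition ($c$-cyclical monotonicity).** A set $\Gamma$ is $c$-cyclically monotone if $\sum_{i=1}^qc(x_i,y_i)\le\sum_{i=1}^qc(x_{i+1},y_i)$ for all $(x_1,y_1),\dots,(x_q,y_q)\in\Gamma$, with $x_{q+1}=x_1$. For $c=|x-y|^2$ on the line and $q=2$ this says $(x_1-x_2)(y_1-y_2)\ge0$.

**(CM)** Let $X,Y$ be Polish and $c:X\times Y\to[0,\infty]$ lower semicontinuous. Every optimal plan of finite cost is concentrated on a Borel $c$-cyclically monotone set. (Ambrosio–Pratelli, *Existence and stability results in the $L^1$ theory of optimal transportation*, LNM 1813 (2003), Thm 3.2; for Borel $c$: Beiglböck–Goldstern–Maresch–Schachermayer, *J. Funct. Anal.* 256 (2009), Thm 1.a.)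

Here is how (CM) follows from Kantorovich duality for lower semicontinuous costs. If $\pi$ is optimal between $\alpha$ and $\beta$ with finite cost, there are bounded continuous $\varphi_h,\psi_h$ with $\varphi_h(x)+\psi_h(y)\le c(x,y)$ and $\int\varphi_h\,d\alpha+\int\psi_h\,d\beta\to\int c\,d\pi$. So $c-\varphi_h-\psi_h\ge0$ tends to $0$ in $L^1(\pi)$, and along a subsequence $\pi$-a.e. Let $\Gamma$ be the Borel set where $c<\infty$ and this subsequence converges to $0$. For $(x_i,y_i)\in\Gamma$,
$$\sum_ic(x_i,y_i)=\lim_h\sum_i\big(\varphi_h(x_i)+\psi_h(y_i)\big)=\lim_h\sum_i\big(\varphi_h(x_{i+1})+\psi_h(y_i)\big)\le\sum_ic(x_{i+1},y_i).$$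

Subsets of cyclically monotone sets are cyclically monotone. So, by inner regularity, we may always take $\Gamma$ to be $\sigma$-compact with $c<\infty$ on $\Gamma$.

**Definition ($L$-density point).** Let $L\ne\{0\}$ be a linear subspace, $\ell=\dim L$, and $B_L(a,r)$ the open ball in $L$. A point $x$ is an $L$-density point of a Borel set $E$ if it is a density point of $E\cap(x+L)$ in $x+L$ with respect to $\ell$-dimensional Lebesgue measure. For $E=[0,1]^2$ and $L=\mathbb Re_1$, the points $(t,0)$ with $0<t<1$ are $L$-density points, though they are not density points.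

**(FD)** $\mathcal L^n$-a.e. $x\in E$ is an $L$-density point of $E$, and the set of exceptional $x\in E$ is Borel. If $x$ is an $L$-density point of $E$, then for $a\in L$ and $\eta>0$ the set $E$ meets $x+B_L(sa,\eta s)$ for all small $s>0$.

*Proof.* The function $(x,r)\mapsto\mathcal H^\ell(E\cap(x+B_L(0,r)))=\int_L1_E(x+l)1_{|l|<r}\,dl$ is Borel in $x$ by Tonelli and continuous in $r$, since spheres in $L$ are $\mathcal H^\ell$-null. So the limit defining density may be taken over rational $r$, and the exceptional set is Borel. For each $z\in L^\perp$, Lebesgue's theorem in $z+L$ shows that the exceptional set is $\mathcal H^\ell$-null in $z+L$; by Fubini it is $\mathcal L^n$-null. For the last sentence, $B_L(sa,\eta s)$ occupies the fixed fraction $(\eta/(|a|+\eta))^\ell$ of $B_L(0,(|a|+\eta)s)$, so $E$ cannot miss it for arbitrarily small $s$. $\square$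

We also use the relative version of (3): if $k\in F$, $p\in\operatorname{relint}F$ and $0<t\le1$, then $(1-t)k+tp\in\operatorname{relint}F$. The proof is the same, inside $\operatorname{aff}F$.

## Several images force a proper face

**Lemma 6.** Let $F$ be compact convex, $\dim F\ge1$, $\lambda\ll\mathcal L^n$ finite, and let $\sigma$ minimize $\int|x-y|^2$ among all plans in $\Pi(\lambda,\beta)$ concentrated on $\{y-x\in F\}$ (assumed to exist). Then $\sigma$ is concentrated on a $\sigma$-compact $\Gamma\subset\{y-x\in F\}$ such that for each $x$ the set $W_x=\{y-x:(x,y)\in\Gamma\}$ is empty, or a singleton, or contained in a proper face of $F$.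

*Proof.* **Step 1: set up.** We express the constraint through an infinite cost. Let $c=|x-y|^2$ if $y-x\in F$ and $c=+\infty$ otherwise. It is lower semicontinuous because $\{y-x\in F\}$ is closed. The plan $\sigma$ is optimal for $c$ with finite cost, as $F$ is bounded. Take $\Gamma$ from (CM), $\sigma$-compact with $c<\infty$ on it, so $\Gamma\subset\{y-x\in F\}$. Let $L=\operatorname{span}(F-F)$, of dimension $\dim F\ge1$. With $B_j$ as in Lemma 1, the sets $E_j=p_1(\Gamma\cap(\mathbb R^n\times B_j))$ are $\sigma$-compact. Let $N$ be the set of points lying in some $E_j$ without being $L$-density points of it; by (FD) it is Borel and null.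

Fix $x\notin N$ such that $W_x$ is nonempty and not a singleton. We show $\operatorname{conv}W_x\cap\operatorname{relint}F=\emptyset$. Suppose not.

**Step 2: an interior barycenter.** We find finitely many displacements whose mean is in $\operatorname{relint}F$; this mean takes over the role of the midpoint in Claim 1. There are distinct $w_1,\dots,w_q\in W_x$ and a convex combination $p=\sum\alpha_iw_i\in\operatorname{relint}F$; adding a point of $W_x$ with coefficient $0$ if necessary, we may take $q\ge2$. Let $b=\frac1q\sum w_i$ and $\varepsilon=\frac1q$. Then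
$$b=\varepsilon p+\sum_i\big(\tfrac1q-\varepsilon\alpha_i\big)w_i ,$$
where the coefficients in the sum are nonnegative and add up to $1-\varepsilon$. So $b$ is $\varepsilon p+(1-\varepsilon)k$ with $k\in F$, and $b\in\operatorname{relint}F$.

**Step 3: a closed cycle of base points.** We place base points so that passing from one to the next pushes each displacement toward $b$. Let $a_1=0$ and $a_{i+1}=a_i-(b-w_i)$. All $a_i$ lie in $L$, and $a_{q+1}=a_1$ because $\sum(b-w_i)=0$. Let $\eta,r>0$. For each $i$ choose $j$ with $x+w_i\in B_j\subset B(x+w_i,r)$. Then $x\in E_j\setminus N$ is an $L$-density point of $E_j$, so for all small $s\in(0,1)$ there is $x_i\in E_j\cap(x+B_L(sa_i,\eta s))$, and a $y_i\in B_j$ with $(x_i,y_i)\in\Gamma$, $|y_i-(x+w_i)|<r$. Put $x_{q+1}=x_1$, and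
$$w_i'=y_i-x_i\in F,\qquad u_i=(x_i-x_{i+1})/s\in L .$$
Since $a_i-a_{i+1}=b-w_i$,
$$|u_i-(b-w_i)|\le2\eta,\qquad |w_i'-w_i|\le r+s(|a_i|+\eta). \tag{7}$$

**Step 4: the cycle is admissible.** We check that the shifted pairs stay in $\{y-x\in F\}$. We have
$$y_i-x_{i+1}=w_i'+su_i=(1-s)w_i'+s(w_i'+u_i).$$
The point $w_i'+u_i$ lies in $\operatorname{aff}F$, and by (7) its distance from $b=w_i+(b-w_i)$ is at most $r+s(|a_i|+\eta)+2\eta$. Since $b\in\operatorname{relint}F$, it lies in $F$ when $\eta,r,s$ are small; by convexity $y_i-x_{i+1}\in F$.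

**Step 5: contradiction.** Cyclical monotonicity now compares finite costs: $\sum|w_i'|^2\le\sum|w_i'+su_i|^2$. Expanding and dividing by $s$,
$$0\le2\sum_iw_i'\cdot u_i+s\sum_i|u_i|^2 .$$
Let $\eta=r=\frac1k$, $s=s_k\le\frac1k$ small enough, and $k\to\infty$. By (7), $w_i'\to w_i$ and $u_i\to b-w_i$, so
$$0\le2\sum_iw_i\cdot(b-w_i)=2\sum_i(w_i-b)\cdot(b-w_i)+2b\cdot\sum_i(b-w_i)=-2\sum_i|w_i-b|^2<0,$$
because the $w_i$ are distinct and $q\ge2$. This is a contradiction.

**Step 6: pass to a face.** The set $\operatorname{conv}W_x$ is a nonempty convex subset of $F$ disjoint from $\operatorname{relint}F$. By Rockafellar, *Convex Analysis*, Thm 11.6, it lies in a nontrivial supporting hyperplane $H$ of $F$, that is, one not containing $F$. So $W_x$ lies in the proper face $F\cap H$. Finally, $\sigma(N\times\mathbb R^n)=\lambda(N)=0$, so we may replace $\Gamma$ by a $\sigma$-compact subset of $\Gamma\setminus(N\times\mathbb R^n)$ of full $\sigma$-measure. The stated property passes to subsets of $\Gamma$. $\square$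

## Descending through the faces

**Lemma 7.** Let $F$ be a nonempty compact convex set with at most countably many faces of dimension $\ge1$, $\lambda\ll\mathcal L^n$ finite, and suppose some $\sigma\in\Pi(\lambda,\beta)$ is concentrated on $\{y-x\in F\}$. Then there is a Borel $T$ with $T_\#\lambda=\beta$ and $T(x)-x\in F$ for $\lambda$-a.e. $x$.

*Proof.* We use induction on $\dim F$. If $F=\{w\}$, then $\sigma$ is concentrated on $\{y=x+w\}$, so $\beta$ is the translate of $\lambda$ by $w$, and $T(x)=x+w$ works. Let $\dim F\ge1$, and assume the lemma for smaller dimensions.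

**Step 1: choose a good plan.** We want a plan to which Lemma 6 applies. The plans in $\Pi(\lambda,\beta)$ concentrated on the closed set $\{y-x\in F\}$ form a nonempty, tight, weakly closed set on which $\int|x-y|^2$ is weakly continuous (truncate the integrand as in the proof of Theorem 2). So a minimizer exists; call it $\sigma$ again, and take $\Gamma$ from Lemma 6.

**Step 2: sort points by face.** We partition $p_1(\Gamma)$ according to where $W_x$ lies. Let $F_1,F_2,\dots$ be the proper faces of $F$ of dimension $\ge1$; they are closed and at most countably many. The following sets are $\sigma$-compact, being projections of $\sigma$-compact sets: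
$$p_1(\Gamma),\qquad \{x:\#W_x\ge2\},\qquad \{x:W_x\not\subset F_j\}=p_1(\Gamma\cap\{y-x\notin F_j\}).$$
The second one is the projection of $\{(x,y,y'):(x,y),(x,y')\in\Gamma,\ y\ne y'\}$; and in both the second and the third one an open condition is imposed, where open sets of Euclidean space are $\sigma$-compact and intersections of two $\sigma$-compact sets are $\sigma$-compact. So
$$X_0=\{x:\#W_x=1\},\qquad X_j=\{x:\#W_x\ge2,\ W_x\subset F_j\}\setminus\bigcup_{1\le i<j}X_i\quad(j\ge1)$$
are Borel and disjoint. They cover $p_1(\Gamma)$: by Lemma 6, if $\#W_x\ge2$ then $W_x$ lies in a proper face, which contains two points and so has dimension $\ge1$.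

**Step 3: define $T$ on each piece.** On $X_0$ the set $\Gamma$ is the graph of a map $T$; it is Borel, since for closed $C$ its preimage is $X_0\cap p_1(\Gamma\cap(\mathbb R^n\times C))$, and the projection is $\sigma$-compact. It pushes $\lambda|_{X_0}$ to $p_2(\sigma|_{X_0\times\mathbb R^n})$, with $T(x)-x\in F$. For $j\ge1$, $\sigma|_{X_j\times\mathbb R^n}$ is concentrated on $\{y-x\in F_j\}$, its first marginal $\lambda|_{X_j}$ is absolutely continuous, $\dim F_j<\dim F$, and faces of $F_j$ are faces of $F$, so at most countably many of them have dimension $\ge1$. The induction hypothesis gives a Borel $T$ on $X_j$ pushing $\lambda|_{X_j}$ to $p_2(\sigma|_{X_j\times\mathbb R^n})$, with $T(x)-x\in F_j$ a.e.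

**Step 4: glue.** Since $\lambda$ is concentrated on $p_1(\Gamma)=\bigcup_{j\ge0}X_j$, setting $T=Id$ elsewhere does no harm, and $T_\#\lambda=\sum_{j\ge0}p_2(\sigma|_{X_j\times\mathbb R^n})=p_2\sigma=\beta$. $\square$

## A cemetery point for the leftover: proof of Theorem 3

**Step 1: normalize and define $\gamma$.** As in the proof of Theorem 2, translate so that $0\in\operatorname{relint}K$; the number of faces of each dimension does not change. Let $L=\operatorname{span}K$, so $\dim L=\dim K\ge1$, and let $\delta>0$ with $\overline{B_L(0,\delta)}\subset K$. Define $D,G,m,\gamma,\mu_0,\nu_0,\rho$ as before with this $K$; they exist by Step 2 of the proof of Theorem 2, which uses only that $K$ is compact. The bound (1) holds with $c_K$.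

**Step 2: turn the partial problem into a full one.** We want to apply (CM) to $\gamma$ and the leftover together. Adjoin to the target space an isolated point $\partial$ that receives leftover mass for free: for $x\in\mathbb R^n$ let
$$c(x,y)=|x-y|^2\ \text{ if }y\in\mathbb R^n,\ y-x\in K;\qquad c(x,y)=+\infty\ \text{ if }y\in\mathbb R^n,\ y-x\notin K;\qquad c(x,\partial)=0.$$
This $c$ is lower semicontinuous on the Polish space $\mathbb R^n\times(\mathbb R^n\sqcup\{\partial\})$. Then $\hat\gamma=\gamma+\rho\otimes\delta_\partial$ is a plan of finite cost from $\mu$ to $\nu_0+(M-m)\delta_\partial$, and it is optimal: if $\pi$ is a competitor of finite cost, its part on $\mathbb R^n\times\mathbb R^n$ is concentrated on $D$, has first marginal at most $\mu$ and second marginal $\nu_0\le\nu$; so it belongs to $G$, has mass $m$, and its quadratic cost is at least that of $\gamma$. Let $\hat\Gamma$ be a $\sigma$-compact $c$-cyclically monotone set carrying $\hat\gamma$, with $c<\infty$ on it. Put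
$$R'=\{x:(x,\partial)\in\hat\Gamma\},\qquad P=\{x:\ (x,y)\in\hat\Gamma\text{ for some }y\in\mathbb R^n\}.$$
Both are $\sigma$-compact. By construction $\rho$ is concentrated on $R'$ and $\mu_0$ on $P$. Let $N$ be the Borel null set of points of $R'$ that are not $L$-density points of $R'$.

**Step 3: shared points do not move.** This is the analogue of Claim 2: *if $x\in R'\setminus N$ and $(x,y)\in\hat\Gamma$ with $y\in\mathbb R^n$, then $y=x$.* Otherwise $w=y-x\in K\setminus\{0\}$, and $w\in L$. Let $0<\eta<\min(\delta,|w|)$. By (FD) there is $x'=x+su\in R'$ with $u\in L$, $|u-w|<\eta$, $0<s<1$. Then $w-u\in B_L(0,\delta)\subset K$, so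
$$y-x'=(1-s)w+s(w-u)\in K,\qquad |y-x'|\le(1-s)|w|+s\eta<|w| .$$
Hence $c(x',y)+c(x,\partial)=|y-x'|^2<|w|^2=c(x,y)+c(x',\partial)$. This contradicts cyclical monotonicity for $(x,y),(x',\partial)\in\hat\Gamma$.

Let $A=P\setminus(R'\cup N)$ and $S=(P\cap R')\setminus N$. Since $\mu_0(N)=0$, $\mu_0$ is concentrated on $A\cup S$.

**Step 4: the points that belong to $\gamma$ alone.** On $A$ we use Lemma 7. Since $\rho(A)=0$, $\mu|_A=\mu_0|_A$, and $\gamma|_{A\times\mathbb R^n}$ is a plan from $\mu|_A$ to $p_2(\gamma|_{A\times\mathbb R^n})$ concentrated on $\{y-x\in K\}$. Lemma 7 with $F=K$ and $\lambda=\mu|_A$ gives a Borel $T$ on $A$ with $T_\#(\mu|_A)=p_2(\gamma|_{A\times\mathbb R^n})$ and $T(x)-x\in K$ a.e.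

**Step 5: the shared points.** By Step 3, $p_2(\gamma|_{S\times\mathbb R^n})=\mu_0|_S$. As before we must produce $\mu_0|_S$ from part of $\mu|_S$ with displacements in $K$. But $K$ may have empty interior, so small cubes are no help; we rearrange along lines in a direction of $L$. Fix a unit vector $e\in L$, so $[-\delta e,\delta e]\subset K$. Let $0\le h\le g$ be Borel densities of $\mu_0|_S\le\mu|_S$, vanishing off $S$. Write $x=z+te$ with $z\in e^\perp$, and discard the $z$ for which $g(z+\cdot\,e)$ is not integrable; by Tonelli they form a Borel null set of $e^\perp$. For $i\in\mathbb Z$ and $t\in[i\delta,(i+1)\delta]$ put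
$$G_z(t)=\int_{i\delta}^tg(z+\tau e)\,d\tau,\qquad H_z(t)=\int_{i\delta}^th(z+\tau e)\,d\tau,\qquad \bar H_z=H_z((i+1)\delta)\le G_z((i+1)\delta),$$
and for $0\le p\le\bar H_z$ let $H_z^{-1}(p)=\min\{\tau\in[i\delta,(i+1)\delta]:H_z(\tau)\ge p\}$, which exists by continuity. (The functions depend on $i$ too.) Define
$$A_i=\{z+te\in S:\ i\delta\le t<(i+1)\delta,\ G_z(t)\le\bar H_z\},\qquad T(z+te)=z+H_z^{-1}(G_z(t))\,e\quad\text{on }A_i .$$
Since $H_z$ is nondecreasing and continuous,
$$H_z^{-1}(p)\le\tau\iff H_z(\tau)\ge p . \tag{8}$$
The functions $(z,t)\mapsto G_z(t)$ and $z\mapsto H_z(\tau)$ are Borel, so $A_i$ is Borel, and by (8) so is $T$.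

Now fix $z$ and $i$. The function $G_z$ is continuous and nondecreasing and is the distribution function of $g(z+te)\,dt$ on $[i\delta,(i+1)\delta]$, so it pushes this measure to Lebesgue measure on $[0,G_z((i+1)\delta)]$. Restricting to $\{G_z\le\bar H_z\}$, and recalling that $g$ vanishes off $S$, we see that it pushes $1_{A_i}g\,dt$ to Lebesgue measure on $[0,\bar H_z]$. By (8), the set of $p\in[0,\bar H_z]$ with $H_z^{-1}(p)\le\tau$ is $[0,H_z(\tau)]$, so $H_z^{-1}$ pushes Lebesgue measure on $[0,\bar H_z]$ to $h(z+te)\,dt$ on $[i\delta,(i+1)\delta]$. Integrating over $z$ and summing over $i$,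
$$T_\#\big(\mu|_{\bigcup_iA_i}\big)=\mu_0|_S .$$
Both $t$ and $H_z^{-1}(G_z(t))$ lie in $[i\delta,(i+1)\delta]$, so $T(x)-x\in[-\delta e,\delta e]\subset K$. Comparing masses, $\mu(\bigcup_iA_i)=\mu_0(S)$.

**Step 6: the rest.** It remains to send the remaining mass anywhere it is needed and to count. Let $B=\mathbb R^n\setminus(A\cup\bigcup_iA_i)$. Then $\mu(B)=M-\mu_0(A)-\mu_0(S)=M-m=(\nu-\nu_0)(\mathbb R^n)$, and (F2) gives a Borel $T$ on $B$ with $T_\#(\mu|_B)=\nu-\nu_0$. Altogether
$$T_\#\mu=p_2(\gamma|_{A\times\mathbb R^n})+p_2(\gamma|_{S\times\mathbb R^n})+(\nu-\nu_0)=\nu_0+(\nu-\nu_0)=\nu,$$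
and $T(x)-x\in K$ for $\mu$-a.e. $x\notin B$, so $\int c_K(x,T(x))\,d\mu\le\mu(B)=M-m$. By (1) for $c_K$ this is the minimum, so Monge holds. $\blacksquare$
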